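\title{The sharp constant in Young's convolution inequality on a locally compact group}

\begin{abstract}
We compute the best constant in Young's inequality $\|f\Delta^{-1/q'}*g\|_r\le\|f\|_p\|g\|_q$ on every locally compact group $G$. It is $1$ at the endpoint exponents. For $1<p,q,r<\infty$ it is the constant of the real line raised to the power $d(G)$, where $d(G)$ is the codimension of a maximal compact subgroup in a Lie quotient of the identity component of $G$. It follows that the best constant of a semidirect product is the product of the best constants of its factors. The lower bound comes from functions concentrated near a maximal compact subgroup. The upper bound rests on a form of the sharp inequality on the line that survives when translations are replaced by an action by increasing homeomorphisms.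
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The best constant}

Let $G$ be a locally compact Hausdorff group. All integrals over $G$ and all $L^p$ norms are taken with respect to a right Haar measure $dx$. The modular function $\Delta=\Delta_G$ is the continuous homomorphism $G\to(0,\infty)$ with
\begin{equation}\label{eq:modular}
\int\varphi(ax)\,dx=\Delta(a)\int\varphi(x)\,dx ,
\end{equation}
and convolution is $(f*g)(x)=\int f(xy^{-1})g(y)\,dy$. Write $s'$ for the exponent conjugate to $s$, and call $p,q,r\in[1,\infty]$ \emph{admissible} if $\frac1p+\frac1q=1+\frac1r$. For admissible exponents Young's inequality holds in the form \cite[Lemma~2.1]{problem}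
\begin{equation}\label{eq:young}
\|f\Delta^{-1/q'}*g\|_r\le\|f\|_p\|g\|_q .
\end{equation}
The weight is forced. With $\Delta^{-s}$ in place of $\Delta^{-1/q'}$, replacing $f$ by $x\mapsto f(ax)$ multiplies the left side by $\Delta(a)^{s+1/r}$ and the right side by $\Delta(a)^{1/p}$; unless $\Delta\equiv1$, a bound of this kind needs $s=\frac1p-\frac1r=\frac1{q'}$. The object of this paper is the best constant
\[
Y^{(r)}_{p,q}(G)=\sup_{f\ne0,\ g\ne0}\frac{\|f\Delta^{-1/q'}*g\|_r}{\|f\|_p\|g\|_q}\le1,
\]
the supremum being over nonzero $f\in L^p(G)$ and $g\in L^q(G)$. When the exponents are fixed we write $Y(G)$.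

Suppose that $G$ has a compact open subgroup $U$, as compact groups and discrete groups do. Normalize $|U|=1$. Since $\Delta(U)$ is a compact subgroup of $(0,\infty)$, we have $\Delta=1$ on $U$, and $1_U*1_U=1_U$; so $Y(G)=1$. On the real line, for $1<p,q,r<\infty$, the constant is
\begin{equation}\label{eq:Ystar}
Y_*=\Big(\frac{p^{1/p}}{p'^{\,1/p'}}\cdot\frac{q^{1/q}}{q'^{\,1/q'}}\cdot\frac{r'^{\,1/r'}}{r^{1/r}}\Big)^{1/2}<1 ,
\end{equation}
as we prove in Section~\ref{sec:line}; for $p=q=\frac32$, $r=3$ it is $\sqrt3/2$. So $Y(G)$ measures how far $G$ is from having a compact open subgroup.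

\subsection{Semidirect products}

Let $X$ and $A$ be locally compact groups and let $a\mapsto\tau_a$ be a homomorphism from $A$ to the automorphism group of $X$ such that $(x,a)\mapsto\tau_a(x)$ is continuous. The semidirect product $X\rtimes A$ is the space $X\times A$ with multiplication $(x,a)(y,b)=(x\tau_a(y),ab)$. The product of right Haar measures on $X$ and $A$ is a right Haar measure, and $\Delta_{X\rtimes A}(x,a)=\delta(a)\Delta_A(a)\Delta_X(x)$, where $\int_X\varphi(\tau_a(x))\,dx=\delta(a)\int_X\varphi(x)\,dx$. By \cite[Lemma~2.4]{problem},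
\begin{equation}\label{eq:sub}
Y^{(r)}_{p,q}(X\rtimes A)\le Y^{(r)}_{p,q}(X)\,Y^{(r)}_{p,q}(A)
\end{equation}
for all admissible exponents. For a direct product this is an equality, because for $f(x,a)=f_X(x)f_A(a)$ and $g(x,a)=g_X(x)g_A(a)$ the weight, the convolution and the norms all factor. The problem, which comes from \cite{problem}, is the following conjecture: \emph{equality holds in \eqref{eq:sub} for every semidirect product of locally compact groups and all admissible exponents.}

Two things stand against a quick proof. Product functions no longer factor, since $\tau_a$ moves the functions on $X$ that nearly attain $Y(X)$. And the statement fails for general extensions: the inequality $Y(G)\le Y(N)Y(G/N)$ holds for every closed normal subgroup $N$ (Lemma~\ref{lem:normal}), but for $\mathbb Z\subset\mathbb R$ it reads $Y_*\le1\cdot1$. A proof must use that $X\rtimes A$ is a product as a space. We compute $Y(G)$ for all $G$; the answer depends on one integer, which is additive on such products.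

\subsection{Results}

For a connected Lie group $L$ with maximal compact subgroup $K$ put $d(L)=\dim L-\dim K$; all maximal compact subgroups are conjugate, so this does not depend on $K$. A connected locally compact group $C$ has a compact normal subgroup $N$ with $C/N$ a Lie group (Gleason--Yamabe), and we put $d(C)=d(C/N)$; Lemma~\ref{lem:d} shows that this does not depend on $N$. For arbitrary $G$ with identity component $G_0$ put $d(G)=d(G_0)$. Thus $d(\mathbb R^a\times\mathbb T^b)=a$, and $d=0$ for compact groups and for totally disconnected groups.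

The guess $Y(G)=Y_*^{d(G)}$ has a simple source. A function that lives in a thin tube around $K$ and is constant along $K$ sees a compact group in the directions of $K$, at no cost, and a vector group $\mathbb R^{d}$ in the transverse directions, at the cost $Y_*$ per dimension.

\begin{theorem}\label{thm:main}
Let $p,q,r$ be admissible. If $p=1$, $q=1$ or $r=\infty$, then $Y^{(r)}_{p,q}(G)=1$ for every locally compact group $G$. Otherwise $1<p,q,r<\infty$, and for every locally compact group $G$
\[
Y^{(r)}_{p,q}(G)=Y_*^{\,d(G)},\qquad\text{where}\quad Y_*=Y^{(r)}_{p,q}(\mathbb R)<1 \ \text{ is given by \eqref{eq:Ystar}}.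
\]
\end{theorem}

\begin{theorem}\label{thm:semidirect}
For every semidirect product $X\rtimes A$ of locally compact groups and all admissible $p,q,r\in[1,\infty]$,
\[
Y^{(r)}_{p,q}(X\rtimes A)=Y^{(r)}_{p,q}(X)\,Y^{(r)}_{p,q}(A).
\]
\end{theorem}

\begin{theorem}\label{thm:complements}
Let $1<p,q,r<\infty$ be admissible and let $G$ be a locally compact group.
\begin{enumerate}
\item[(a)] $Y(G)=Y(N)\,Y(G/N)$ for every closed connected normal subgroup $N$.
\item[(b)] For every closed normal subgroup $N$ we have $Y(G)\le Y(N)\,Y(G/N)$ and $d(G)\ge d(N)+d(G/N)$, with equality in one if and only if in the other. Both are strict for $\mathbb Z\subset\mathbb R$.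
\item[(c)] $Y(G)=1$ if and only if $G$ has a compact open subgroup.
\end{enumerate}
\end{theorem}

\subsection{Plan of the proof}

The missing inequality in \eqref{eq:sub} needs a lower bound for $Y(X\rtimes A)$ and upper bounds for $Y(X)$ and $Y(A)$, where $X$ and $A$ are arbitrary. So both halves of Theorem~\ref{thm:main} are used. The lower bound makes the tube argument precise (Section~\ref{sec:lower}). The constant does not change on passing to an open subgroup or to a quotient by a compact normal subgroup (Section~\ref{sec:groups}), which reduces everything to connected Lie groups (Section~\ref{sec:d}). For the upper bound (Section~\ref{sec:upper}), submultiplicativity along normal subgroups handles solvable groups and leaves the groups with simple Lie algebra, which have no useful normal subgroup. There we use the Iwasawa decomposition $G=K_*AN$ and the inequality $Y(G)\le Y(AN)$. This is sharp when $K_*$ is compact. When $K_*$ is not compact it misses one factor $Y_*$. The smallest case is the universal cover $\widetilde{SL}(2,\mathbb R)$, where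 $K_*\cong\mathbb R$, $\dim AN=2$ and $d=3$. The missing factor comes from the action of this group on $G/AN\cong\mathbb R$ by increasing homeomorphisms: the proof of the sharp inequality on the line (Section~\ref{sec:line}) uses of the translations only that they preserve order. The general simple group is reduced to this one by a well chosen root $\mathfrak{sl}_2$.

\section{Endpoint exponents and the trilinear form}\label{sec:form}

Put
\[
c_1=\frac1{p'},\quad c_2=\frac1{q'},\quad c_3=\frac1r,\qquad a_i=1-c_i,\qquad(p_1,p_2,p_3)=(p,q,r'),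
\]
so that $a_i=1/p_i$. Admissibility says $c_1+c_2+c_3=1$. Hence $a_1+a_2+a_3=2$ and
\begin{equation}\label{eq:ac}
a_1=c_2+c_3,\qquad a_2=c_1+c_3,\qquad a_3=c_1+c_2 .
\end{equation}
The exponents are \emph{interior} if all $c_i>0$, that is, if $p>1$, $q>1$ and $r<\infty$. Then $0<a_i<1$ by \eqref{eq:ac}, so $1<p,q,r<\infty$, and \eqref{eq:Ystar} reads $Y_*=\prod_{i=1}^3\big(c_i^{c_i}/a_i^{a_i}\big)^{1/2}$.

Inversion acts on Haar measure by
\begin{equation}\label{eq:inv}
\int\varphi(x^{-1})\,dx=\int\varphi(x)\Delta(x)\,dx .
\end{equation}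
Indeed, both sides are left-invariant in $\varphi$, the first by right invariance of $dx$ and the second by \eqref{eq:modular}; so they agree up to a factor $c>0$, and applying the relation twice gives $c^2=1$.

\begin{proposition}\label{prop:endpoint}
If the exponents are not interior, then $Y(G)=1$ for every $G$.
\end{proposition}

\begin{proof}
By \eqref{eq:young} we need only $Y\ge1$. Let $U$ run through compact neighborhoods of $e$ shrinking to $e$.

\emph{Case $p=1$, so $q=r$.} Replacing $y$ by $yx$ and using \eqref{eq:inv},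
\[
(f\Delta^{-c_2}*g)(x)=\int f(u)\Delta(u)^{1-c_2}g(u^{-1}x)\,du .
\]
If $q<\infty$, take $0\ne g\in C_c(G)$ and $f=1_U/|U|$, of norm $1$. By uniform continuity of $g$ and continuity of $\Delta$ the convolutions tend to $g$ uniformly, with supports in a fixed compact set, hence in $L^q$. If $q=\infty$, then $c_2=1$, and $g=1$, $f\ge0$ give the constant function $\|f\|_1$.

\emph{Case $q=1$, so $p=r$ and $c_2=0$.} If $p<\infty$, take $0\ne f\in C_c(G)$ and $g=1_U/|U|$; then $(f*g)(x)$ is the average of $f(xy^{-1})$ over $y\in U$, and $f*g\to f$ in $L^p$ for the same reasons. If $p=\infty$, then $f=1$, $g\ge0$ give the constant function $\|g\|_1$.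

\emph{Case $r=\infty$, $1<p<\infty$, so $q=p'$ and $c_2=1/p$.} Take $0\le f\in C_c(G)$, $f\ne0$, and $k(y)=f(y^{-1})\Delta(y)^{1/p}$. By \eqref{eq:inv} applied to $f^p\Delta^{-1}$, $\|k\|_p=\|f\|_p$. For $g=k^{p-1}$ the function $f\Delta^{-1/p}*g$ is continuous and its value at $e$ is $\int kg=\|k\|_p^p=\|f\|_p\|g\|_q$.

If $r=\infty$ and $p\in\{1,\infty\}$, then $p=1$ or $q=1$, so all cases are covered.
\end{proof}

\emph{From now on the exponents are interior and fixed.} Let $C_c^+(G)$ be the set of nonnegative functions in $C_c(G)$. For $f_1,f_2,f_3\in C_c^+(G)$ put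
\[
T_G(f_1,f_2,f_3)=\iint f_1(u)f_2(v)f_3(uv)\,\Delta(u)^{-c_2}\,du\,dv .
\]

\begin{lemma}\label{lem:T}
$Y(G)=\sup\big\{T_G(f_1,f_2,f_3)\big/\prod_i\|f_i\|_{p_i}:\ 0\ne f_i\in C_c^+(G)\big\}$.
\end{lemma}

\begin{proof}
The substitution $x=uv$ gives $\int f_3\,(f_1\Delta^{-c_2}*f_2)\,dx=T_G(f_1,f_2,f_3)$. By \eqref{eq:young} the bilinear map $(f,g)\mapsto f\Delta^{-c_2}*g$ is bounded from $L^p\times L^q$ to $L^r$, with norm $Y(G)$. All $p_i$ are finite, so $C_c(G)$ is dense in $L^{p_i}$: the norm may be computed on $f,g\in C_c(G)$, and the $L^r$ norm by pairing with $C_c(G)\subset L^{r'}$. Passing to absolute values keeps the norms and does not decrease the pairing.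
\end{proof}

Multiplying Haar measure by $\lambda$ multiplies $T_G$ by $\lambda^2$ and the product of norms by $\lambda^{a_1+a_2+a_3}=\lambda^2$, so we may normalize Haar measures freely.

In this form Young's inequality is H\"older's inequality for three functions, $\int h_1^{c_1}h_2^{c_2}h_3^{c_3}\le\prod(\int h_i)^{c_i}$. Let $\|f_i\|_{p_i}=1$ and $g_i=f_i^{p_i}$. By \eqref{eq:ac} the integrand of $T_G$ is
\begin{equation}\label{eq:split}
\big(g_2(v)g_3(uv)\big)^{c_1}\big(g_1(u)g_3(uv)\Delta(u)^{-1}\big)^{c_2}\big(g_1(u)g_2(v)\big)^{c_3},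
\end{equation}
and each bracket has integral $1$ over $G\times G$: integrate first in $u$ in the first bracket, and first in $v$, using \eqref{eq:modular}, in the second. Equality in H\"older's inequality needs the three brackets to be equal almost everywhere. They are for $f_i=1_U$ with $U$ a compact open subgroup of mass $1$. The splitting \eqref{eq:split} returns several times below.

\section{The real line and a monotone version of it}\label{sec:line}

On the line, $T_{\mathbb R}(f_1,f_2,f_3)=\iint f_1(s-t)f_2(t)f_3(s)\,ds\,dt$. We bound it by transporting the three densities $f_i^{p_i}$ to Gaussians by increasing changes of variable. The function $f_1$ enters only through $F(s,t)=\int_{-\infty}^{s-t}f_1^p$, the mass of those translations that move $t$ to the left of $s$. This description makes sense for any group acting on the line, and the proof uses only that $F$ takes values in $[0,1]$, increases in $s$ and decreases in $t$. So we state the inequality for such $F$.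

Let $\gamma_i$ be the centered Gaussian density of variance $a_ic_i$ and let $\Phi_i:\mathbb R\to(0,1)$ be its distribution function. The variance is chosen so that
\begin{equation}\label{eq:gauss}
\gamma_i(x)^{a_i}=(2\pi a_ic_i)^{-a_i/2}e^{-x^2/(2c_i)} .
\end{equation}

\begin{proposition}\label{prop:monotone}
Let $F:\mathbb R^2\to[0,1]$, $(s,t)\mapsto F(s,t)$, be $C^1$ with $F_s\ge0$ and $F_t\le0$. Let $b_2,b_3\ge0$ be continuous functions on $\mathbb R$ with integral $1$. Then
\[
I=\iint F_s^{\,c_3}\,(-F_t)^{c_2}\,b_2(t)^{a_2}\,b_3(s)^{a_3}\,ds\,dt\le Y_* .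
\]
Equality holds for $F(s,t)=\Phi_1(s-t)$, $b_2=\gamma_2$, $b_3=\gamma_3$.
\end{proposition}

\begin{proof}
Let $\Omega$ be the open set where $F_s>0$, $F_t<0$, $b_2(t)>0$ and $b_3(s)>0$; the integrand vanishes off $\Omega$. On $\Omega$ put
\[
x_1=\Phi_1^{-1}\big(F(s,t)\big),\qquad x_2=\Phi_2^{-1}\Big(\int_{-\infty}^tb_2\Big),\qquad x_3=\Phi_3^{-1}\Big(\int_{-\infty}^sb_3\Big).
\]
The three arguments lie in $(0,1)$: each takes values in $[0,1]$ and is strictly increasing in one variable near a point of $\Omega$. The $x_i$ are $C^1$, and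
\[
\sigma:=\partial_sx_1=\frac{F_s}{\gamma_1(x_1)},\quad\tau:=-\partial_tx_1=\frac{-F_t}{\gamma_1(x_1)},\quad x_2'=\frac{b_2}{\gamma_2(x_2)},\quad x_3'=\frac{b_3}{\gamma_3(x_3)}
\]
are positive. Since $a_1=c_2+c_3$, by \eqref{eq:gauss} the integrand of $I$ equals
\begin{equation}\label{eq:integrand}
\kappa\,\exp\Big(-\frac12\sum_i\frac{x_i^2}{c_i}\Big)\,\sigma^{c_3}\tau^{c_2}x_2'^{\,a_2}x_3'^{\,a_3},\qquad\kappa=\prod_i(2\pi a_ic_i)^{-a_i/2}.
\end{equation}

The point $(x_1,x_2,x_3)$ moves on a surface in $\mathbb R^3$. In the Gaussian case $x_1=s-t$, $x_2=t$, $x_3=s$, and the surface is the plane $x_1+x_2=x_3$. In general we project the surface along the direction $(c_1,c_2,-c_3)$, which is orthogonal to that plane for the form $\sum x_i^2/c_i$. In coordinates the projection is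
\[
W=(w_2,w_3)=\Big(\frac{x_2}{c_2}-\frac{x_1}{c_1},\ \frac{x_3}{c_3}+\frac{x_1}{c_1}\Big):\Omega\to\mathbb R^2 .
\]
We show that projecting decreases the form, that $W$ is injective, and that its Jacobian dominates the last four factors in \eqref{eq:integrand}.

\emph{The form.} With $\rho=x_1/c_1$ we have $x_2=c_2(w_2+\rho)$ and $x_3=c_3(w_3-\rho)$. As $\sum c_i=1$,
\[
\sum_i\frac{x_i^2}{c_i}=\rho^2+2\rho(c_2w_2-c_3w_3)+c_2w_2^2+c_3w_3^2=(x_1+x_2-x_3)^2+Q(w)\ge Q(w),
\]
where $x_1+x_2-x_3=\rho+c_2w_2-c_3w_3$ and $Q(w)=c_2w_2^2+c_3w_3^2-(c_2w_2-c_3w_3)^2$. The matrix of $Q$ has diagonal entries $c_2(1-c_2)$, $c_3(1-c_3)$ and off-diagonal entry $c_2c_3$. Its determinant is $c_2c_3(1-c_2-c_3)=c_1c_2c_3$, so $Q$ is positive definite and $\int_{\mathbb R^2}e^{-Q/2}\,dw=2\pi/\sqrt{c_1c_2c_3}$.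

\emph{Injectivity.} Suppose $W(s,t)=W(\tilde s,\tilde t)$, with values $x_i$ and $\tilde x_i$. If $\tilde x_1>x_1$, then $\tilde x_2>x_2$ and $\tilde x_3<x_3$, hence $\tilde t>t$ and $\tilde s<s$. Monotonicity of $F$ on all of $\mathbb R^2$ gives $F(\tilde s,\tilde t)\le F(s,\tilde t)\le F(s,t)$, that is $\tilde x_1\le x_1$, a contradiction. The case $\tilde x_1<x_1$ is the same with the two points exchanged. So $\tilde x_i=x_i$ for all $i$; since $b_2(t)>0$ and $b_3(s)>0$, no other point has the same value of $\int_{-\infty}^tb_2$ or of $\int_{-\infty}^sb_3$, so $\tilde t=t$ and $\tilde s=s$.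

\emph{The Jacobian.} In the variables $(t,s)$,
\[
\det DW=\Big(\frac{x_2'}{c_2}+\frac\tau{c_1}\Big)\Big(\frac{x_3'}{c_3}+\frac\sigma{c_1}\Big)-\frac{\sigma\tau}{c_1^2}=\frac{c_1x_2'x_3'+c_2\,\tau x_3'+c_3\,\sigma x_2'}{c_1c_2c_3}.
\]
By the weighted arithmetic--geometric mean inequality and \eqref{eq:ac}, the numerator is at least $(x_2'x_3')^{c_1}(\tau x_3')^{c_2}(\sigma x_2')^{c_3}=\sigma^{c_3}\tau^{c_2}x_2'^{\,a_2}x_3'^{\,a_3}$.

So the integrand of $I$ is at most $\kappa\,c_1c_2c_3\,e^{-Q(W)/2}\det DW$. The map $W$ is injective and $C^1$ with positive Jacobian, hence a diffeomorphism onto an open set, and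
\[
I\le\kappa\,c_1c_2c_3\int_{W(\Omega)}e^{-Q/2}\,dw\le2\pi\kappa\sqrt{c_1c_2c_3}=\prod_ic_i^{(1-a_i)/2}a_i^{-a_i/2}=Y_* ,
\]
the powers of $2\pi$ canceling because $\sum a_i=2$. In the Gaussian case $\Omega=\mathbb R^2$, $x_1+x_2-x_3=0$, $\sigma=\tau=x_2'=x_3'=1$, and $W$ is linear and injective, hence onto. Every inequality above is then an equality.
\end{proof}

\begin{remark}\label{rem:potential}
The gain over H\"older's inequality comes from the single potential $F$ with values in $[0,1]$. If $F_s$ and $-F_t$ are replaced by functions $\alpha_0,\alpha_1\ge0$ with only $\int\alpha_0\,ds=\int\alpha_1\,dt=1$, the integral can be $1$: for $\alpha_0=b_3(s)$, $\alpha_1=b_2(t)$ the integrand is $b_2(t)b_3(s)$. The potential of this pair, $\int_{-\infty}^sb_3-\int_{-\infty}^tb_2$, has oscillation $2$.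
\end{remark}

\begin{corollary}\label{cor:line}
\begin{enumerate}
\item[(a)] $Y(\mathbb R)=Y_*<1$.
\item[(b)] For every $d\ge0$ and $\epsilon>0$ there are nonzero radial $\varphi_i\in C_c^+(\mathbb R^d)$ with $T_{\mathbb R^d}(\varphi_1,\varphi_2,\varphi_3)\ge(Y_*^d-\epsilon)\prod_i\|\varphi_i\|_{p_i}$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $g_i\ge0$ be continuous with integral $1$, and take $F(s,t)=\int_{-\infty}^{s-t}g_1$, $b_2=g_2$, $b_3=g_3$. Then $F_s=-F_t=g_1(s-t)$, and $I=T_{\mathbb R}(g_1^{a_1},g_2^{a_2},g_3^{a_3})$ because $c_2+c_3=a_1$. With $g_i=f_i^{p_i}$ this gives $Y(\mathbb R)\le Y_*$, and with $g_i=\gamma_i$ it gives $T_{\mathbb R}(\gamma_1^{a_1},\gamma_2^{a_2},\gamma_3^{a_3})=Y_*$.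

The functions $\Gamma_i(x)=\prod_{j=1}^d\gamma_i(x_j)^{a_i}$ are radial, have $L^{p_i}$ norm $1$, and $T_{\mathbb R^d}(\Gamma_1,\Gamma_2,\Gamma_3)=Y_*^d$ by Fubini's theorem. Multiply them by radial cutoffs in $C_c^+$ increasing to $1$; monotone convergence gives (b), and $d=1$ gives $Y(\mathbb R)\ge Y_*$.

Finally $Y_*$ is the integral of \eqref{eq:split} with $g_i=\gamma_i$. The first and third brackets are equal only where $\gamma_3(u+v)=\gamma_1(u)$, which fails on an open set. So H\"older's inequality is strict and $Y_*<1$.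
\end{proof}

\section{The lower bound for connected Lie groups}\label{sec:lower}

Two semidirect products show the two mechanisms.

\begin{example}\label{ex:axb}
Let $G=\mathbb R\rtimes\mathbb R$ with $\tau_a(x)=e^ax$. Right Haar measure is $dx\,da$ and $\Delta(x,a)=e^{-a}$. For $\varphi_i,\psi_i\in C_c^+(\mathbb R)$ put $f_i^\varepsilon(x,a)=\varphi_i(x/\varepsilon)\psi_i(a/\varepsilon)$. Then $\prod\|f_i^\varepsilon\|_{p_i}=\varepsilon^4\prod\|\varphi_i\|_{p_i}\|\psi_i\|_{p_i}$, and rescaling all four variables gives
\[
\varepsilon^{-4}T_G=\int\varphi_1(x)\varphi_2(y)\varphi_3(x+e^{\varepsilon a}y)\,\psi_1(a)\psi_2(b)\psi_3(a+b)\,e^{c_2\varepsilon a}\,dx\,dy\,da\,db ,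
\]
which tends to $T_{\mathbb R}(\varphi_1,\varphi_2,\varphi_3)\,T_{\mathbb R}(\psi_1,\psi_2,\psi_3)$. So $Y(G)\ge Y_*^2$, and equality holds in \eqref{eq:sub}. Near the identity the twist disappears.
\end{example}

\begin{example}\label{ex:motion}
Let $G=\mathbb R^2\rtimes SO(2)$, which has $\Delta=1$. Concentrating at the identity would give only $Y_*^3$, while the right side of \eqref{eq:sub} is at most $Y_*^2$. Take instead $f_i(x,k)=\varphi_i(x)$. Then $T_G=\int_{SO(2)}\iint\varphi_1(x)\varphi_2(y)\varphi_3(x+ky)\,dx\,dy\,dk$. If $\varphi_2$ is radial, the substitution $y\mapsto k^{-1}y$ turns this into $T_{\mathbb R^2}(\varphi_1,\varphi_2,\varphi_3)$, and Corollary~\ref{cor:line}(b) gives $Y(G)\ge Y_*^2$. Along a compact subgroup the twist stays, but isotropic Gaussians do not see it.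
\end{example}

The general case combines the two: concentrate in the directions transverse to $K$, and be constant along $K$.

\begin{proposition}\label{prop:lower}
$Y(G)\ge Y_*^{d(G)}$ for every connected Lie group $G$.
\end{proposition}

\begin{proof}
Let $K$ be a maximal compact subgroup, with Lie algebra $\mathfrak k\subset\mathfrak g$, and $d=d(G)$. Averaging over $K$ gives an $\operatorname{Ad}(K)$-invariant inner product on $\mathfrak g$. Let $V=\mathfrak k^\perp\cong\mathbb R^d$; the group $\operatorname{Ad}(K)$ acts on $V$ by orthogonal maps.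

\emph{Coordinates.} Let $\Psi(\xi,k)=\exp(\xi)k$ on $V\times K$. Its differential at $(0,e)$ is the isomorphism $V\oplus\mathfrak k\to\mathfrak g$, and $\Psi(\xi,kk_0)=\Psi(\xi,k)k_0$; so $\Psi$ is a local diffeomorphism on $U\times K$ for a small ball $U\subset V$ around $0$. For $U$ small it is also injective. Otherwise there are distinct pairs with $\Psi(\xi_n,k_n)=\Psi(\xi_n',k_n')$ and $\xi_n,\xi_n'\to0$; along a subsequence $k_n\to k$ and $k_n'\to k'$, so $k=k'$, which contradicts injectivity near $(0,k)$. In these coordinates right Haar measure is a smooth positive density invariant under right translation by $K$, hence of the form $J(\xi)\,d\xi\,dk$ with $J$ continuous. Normalize $J(0)=1$ and $\int_Kdk=1$.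

\emph{Multiplication.} Let $\beta(\xi,\eta)\in U$ be the first component of $\Psi^{-1}(\exp\xi\exp\eta)$. It is smooth near $(0,0)\in V\times V$, and $\beta(\xi,0)=\xi$, $\beta(0,\eta)=\eta$; so $\beta(0,0)=0$ and the differential there is $(\xi,\eta)\mapsto\xi+\eta$. Therefore $\zeta_\varepsilon(\xi,\eta)=\varepsilon^{-1}\beta(\varepsilon\xi,\varepsilon\eta)$ tends to $\xi+\eta$ uniformly on compact sets.

\emph{Test functions.} Let $0\ne\varphi_i\in C_c^+(V)$ be radial. For small $\varepsilon$ put $f_i^\varepsilon(\exp(\xi)k)=\varphi_i(\xi/\varepsilon)$ on $\Psi(U\times K)$ and $f_i^\varepsilon=0$ elsewhere. Then $f_i^\varepsilon\in C_c^+(G)$ and $\|f_i^\varepsilon\|_{p_i}^{p_i}=\varepsilon^d\int\varphi_i(\xi)^{p_i}J(\varepsilon\xi)\,d\xi$, so $\varepsilon^{-2d}\prod\|f_i^\varepsilon\|_{p_i}\to\prod\|\varphi_i\|_{p_i}$. For $u=\exp(\varepsilon\xi)k$ and $v=\exp(\varepsilon\eta)k'$,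
\[
uv=\exp(\varepsilon\xi)\exp(\varepsilon\operatorname{Ad}(k)\eta)\,kk'\in\exp\big(\varepsilon\,\zeta_\varepsilon(\xi,\operatorname{Ad}(k)\eta)\big)K .
\]
Since $\Delta=1$ on $K$, the quantity $\varepsilon^{-2d}T_G(f_1^\varepsilon,f_2^\varepsilon,f_3^\varepsilon)$ equals
\[
\int_K\iint\varphi_1(\xi)\varphi_2(\eta)\,\varphi_3\big(\zeta_\varepsilon(\xi,\operatorname{Ad}(k)\eta)\big)\,\Delta(\exp\varepsilon\xi)^{-c_2}J(\varepsilon\xi)J(\varepsilon\eta)\,d\xi\,d\eta\,dk .
\]
The integrand is supported in the compact set $\operatorname{supp}\varphi_1\times\operatorname{supp}\varphi_2\times K$ and, $\varphi_3$ being uniformly continuous, converges there uniformly to $\varphi_1(\xi)\varphi_2(\eta)\varphi_3(\xi+\operatorname{Ad}(k)\eta)$. As $\varphi_2$ and $d\eta$ are $\operatorname{Ad}(K)$-invariant, the limit is $T_{\mathbb R^d}(\varphi_1,\varphi_2,\varphi_3)$. Now apply Corollary~\ref{cor:line}(b).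
\end{proof}

\section{Open subgroups, quotients and factorizations}\label{sec:groups}

Each lemma of this section slices $T_G$ into trilinear forms on a subgroup, bounds every slice by the constant of the subgroup, and sums the slices.

\begin{lemma}\label{lem:open}
If $O$ is an open subgroup of $G$, then $Y(G)=Y(O)$.
\end{lemma}

\begin{proof}
Haar measure and the modular function of $O$ are the restrictions of those of $G$, and $O$ is closed; extension by $0$ gives $Y(G)\ge Y(O)$. Conversely, let $f_i\in C_c^+(G)$ have norm $1$, and let $y,z$ run over a set of representatives of $G/O$. Split $G\times G$ according to the cosets $yO\ni v$ and $zO\ni uv$; the second condition says $u\in zOy^{-1}$. Write $v=yk$, $u=zhy^{-1}$ with $h,k\in O$. Then $uv=zhk$, and \eqref{eq:modular} gives $dv=\Delta(y)^{-1}dk$, $du=\Delta(z)^{-1}dh$. Hence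
\[
T_G(f_1,f_2,f_3)=\sum_{y,z}\Delta(y)^{-1+c_2}\Delta(z)^{-1-c_2}\,T_O\big(f_1(z\,\cdot\,y^{-1}),f_2(y\,\cdot),f_3(z\,\cdot)\big),
\]
a finite sum because the supports of $f_2$ and $f_3$ meet finitely many cosets. Put $\alpha(z,y)=\int_{zOy^{-1}}f_1^p$, $b_2(y)=\int_{yO}f_2^q$, $b_3(z)=\int_{zO}f_3^{r'}$. The three functions on $O$ have norms $(\Delta(z)\alpha)^{a_1}$, $(\Delta(y)b_2)^{a_2}$, $(\Delta(z)b_3)^{a_3}$. The total power of $\Delta(y)$ is $-1+c_2+a_2=0$, and that of $\Delta(z)$ is $-1-c_2+a_1+a_3=0$. By \eqref{eq:ac},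
\[
T_G\le Y(O)\sum_{y,z}(b_2b_3)^{c_1}(\alpha b_3)^{c_2}(\alpha b_2)^{c_3}.
\]
The sets $zOy^{-1}$ partition $G$ as $z$ varies with $y$ fixed, and also as $y$ varies with $z$ fixed. So $\sum_z\alpha=\sum_y\alpha=1=\sum b_2=\sum b_3$, each bracket has sum $1$, and H\"older's inequality gives $T_G\le Y(O)$.
\end{proof}

\begin{lemma}\label{lem:normal}
If $N$ is a closed normal subgroup of $G$, then $Y(G)\le Y(N)\,Y(G/N)$. If $N$ is compact, then $Y(G)=Y(G/N)$.
\end{lemma}

\begin{proof}
Let $\bar G=G/N$. For $\varphi\in C_c(G)$ the function $u\mapsto\int_N\varphi(nu)\,dn$ depends only on the class $\bar u$ and lies in $C_c(\bar G)$. Its integral over $\bar G$ is a right-invariant positive functional of $\varphi$, so we may normalize $\int_G\varphi=\int_{\bar G}\int_N\varphi(nu)\,dn\,d\bar u$. Define $\delta(u)$ by $\int_N\psi(unu^{-1})\,dn=\delta(u)\int_N\psi$. Writing $unx=(unu^{-1})ux$ we get $\int_G\varphi(ux)\,dx=\delta(u)\Delta_{\bar G}(\bar u)\int_G\varphi$, so $\Delta_G(u)=\delta(u)\Delta_{\bar G}(\bar u)$. For $u\in N$, $\delta(u)=\Delta_N(u)$; so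 $\Delta_G=\Delta_N$ on $N$.

Let $f_i\in C_c^+(G)$. In $T_G$ replace the variables by $nu$ and $mv$ with $n,m\in N$. Since $nu\,mv=n(umu^{-1})uv$, the substitution $m'=umu^{-1}$ gives
\[
T_G=\iint_{\bar G\times\bar G}\delta(u)\Delta_G(u)^{-c_2}\,T_N\big(f_1(\,\cdot\,u),\,f_2(u^{-1}\cdot\,uv),\,f_3(\,\cdot\,uv)\big)\,d\bar u\,d\bar v .
\]
Let $F_i(\bar u)=\big(\int_Nf_i(nu)^{p_i}dn\big)^{a_i}$. Then $F_i\in C_c^+(\bar G)$ and $\|F_i\|_{p_i}=\|f_i\|_{p_i}$. The three functions on $N$ have norms $F_1(\bar u)$, $\delta(u)^{-a_2}F_2(\bar v)$, $F_3(\bar u\bar v)$. Since $\delta(u)^{1-a_2}\Delta_G(u)^{-c_2}=\Delta_{\bar G}(\bar u)^{-c_2}$,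
\[
T_G\le Y(N)\,T_{\bar G}(F_1,F_2,F_3)\le Y(N)\,Y(\bar G)\prod\|f_i\|_{p_i}.
\]
If $N$ is compact, give it mass $1$. Then $\delta=1$ (take $\psi=1$), and pulling functions back from $\bar G$ preserves $C_c^+$, the norms and $T$. So $Y(G)\ge Y(\bar G)$, and the reverse inequality follows from $Y(N)\le1$.
\end{proof}

The third lemma replaces Lemma~\ref{lem:normal} when $G=PH$ and neither factor is normal. There is no quotient group, and what remains after slicing is not a trilinear form. H\"older's inequality still bounds it by $1$; when $G/H$ is a line, Proposition~\ref{prop:monotone} bounds it by $Y_*$.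

\begin{lemma}\label{lem:factor}
Let $G$ be unimodular and let $P,H$ be closed subgroups such that $P\times H\to G$, $(s,h)\mapsto sh$, is a homeomorphism. Then
\begin{enumerate}
\item[(i)] $Y(G)\le Y(H)$;
\item[(ii)] if $P\cong\mathbb R$ and $G$ is connected, then $Y(G)\le Y_*\,Y(H)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Haar measure $dg$ of $G$ is invariant under left and right translations and under inversion. In the coordinates $(s,h)$ it is invariant under $(s,h)\mapsto(s_0s,hh_0^{-1})$; after the change $h\mapsto h^{-1}$ these maps are the left translations of the group $P\times H$. By uniqueness of Haar measure we may normalize $dg=ds\,dh$, with $ds$ a left Haar measure on $P$ and $dh$ a right Haar measure on $H$.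

Let $f_i\in C_c^+(G)$ have norm $1$. Write $T_G=\iint f_1(zy^{-1})f_2(y)f_3(z)\,dz\,dy$, put $y=tk$, $z=sh'$ with $s,t\in P$ and $k,h'\in H$, and then $h'=hk$:
\[
T_G=\iint_{P\times P}\iint_{H\times H}f_1(sht^{-1})f_2(tk)f_3(shk)\,dh\,dk\,ds\,dt .
\]
The inner integral is $T_H\big(f_1(s\,\cdot\,t^{-1})\Delta_H^{c_2},f_2(t\,\cdot),f_3(s\,\cdot)\big)$. The factor $\Delta_H^{c_2}$ compensates the weight in $T_H$; it matters, since $H$ need not be unimodular. Put $b_2(t)=\int_Hf_2(th)^q\,dh$, $b_3(s)=\int_Hf_3(sh)^{r'}dh$ and
\[
\alpha_0(s,t)=\int_Hf_1(sht^{-1})^p\,dh,\qquad\alpha_1(s,t)=\int_Hf_1(sht^{-1})^p\Delta_H(h)\,dh .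
\]
These four functions are finite and continuous, because for $(s,t)$ in a compact set the integrands vanish for $h$ outside a fixed compact set. Also $\int_Pb_2=\int_Pb_3=1$. The number $\vartheta=pc_2=c_2/a_1$ lies in $(0,1)$, and H\"older's inequality gives $\int_Hf_1(sht^{-1})^p\Delta_H(h)^\vartheta dh\le\alpha_0^{1-\vartheta}\alpha_1^\vartheta$. Raising to the power $a_1$, with $a_1\vartheta=c_2$ and $a_1(1-\vartheta)=c_3$, we obtain
\begin{equation}\label{eq:factor}
T_G\le Y(H)\iint_{P\times P}\alpha_0(s,t)^{c_3}\alpha_1(s,t)^{c_2}\,b_2(t)^{a_2}b_3(s)^{a_3}\,ds\,dt .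
\end{equation}

(i) We have $\int_P\alpha_0(s,t)\,ds=\int_Gf_1(gt^{-1})^p\,dg=1$. By \eqref{eq:inv} on $H$,
\begin{equation}\label{eq:alpha1}
\alpha_1(s,t)=\int_Hf_1\big(s(th)^{-1}\big)^p\,dh ,
\end{equation}
so $\int_P\alpha_1(s,t)\,dt=\int_Gf_1(sg^{-1})^p\,dg=1$. The integrand in \eqref{eq:factor} is $(b_2b_3)^{c_1}(\alpha_1b_3)^{c_2}(\alpha_0b_2)^{c_3}$, each bracket has integral $1$, and H\"older's inequality gives $T_G\le Y(H)$.

(ii) By Remark~\ref{rem:potential} the marginal identities of (i) give nothing better; we need a potential. Write $P=\{l_t:t\in\mathbb R\}$ with $t\mapsto l_t$ an isomorphism and $dt$ Lebesgue measure. The rule $gl_t\in l_{g\cdot t}H$ defines a continuous action of $G$ on $\mathbb R\cong G/H$. Each $g$ acts by a homeomorphism, which is increasing or decreasing according to the sign of $g\cdot1-g\cdot0$. This function of $g$ is continuous, never $0$, and positive at $e$; since $G$ is connected, every $g$ acts increasingly. Let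
\[
F(s,t)=\int_{\{g:\ g\cdot t<s\}}f_1(g)^p\,dg\in[0,1]\qquad(s,t\in\mathbb R).
\]
Substitute $g=xl_t^{-1}$ with $x=l_\sigma h$. Then $gl_t=x$, so $g\cdot t=\sigma$, and $F(s,t)=\int_{-\infty}^s\alpha_0(l_\sigma,l_t)\,d\sigma$. Because the action is increasing, $g\cdot t<s$ is equivalent to $g^{-1}\cdot s>t$. Substitute $g=l_sx^{-1}$ with $x=l_\sigma h$. Then $g^{-1}l_s=x$, so $g^{-1}\cdot s=\sigma$, and \eqref{eq:alpha1} gives $F(s,t)=\int_t^\infty\alpha_1(l_s,l_\sigma)\,d\sigma$. Hence $F_s=\alpha_0(l_s,l_t)\ge0$ and $-F_t=\alpha_1(l_s,l_t)\ge0$. Both are continuous, so $F$ is $C^1$, and the double integral in \eqref{eq:factor} is the integral $I$ of Proposition~\ref{prop:monotone}.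
\end{proof}

For $G=P=\mathbb R$ and $H$ trivial, $F$ is the function used in Corollary~\ref{cor:line}. Unimodularity of $G$ is used for the form of $dg$ and for the substitution $g\mapsto sg^{-1}$; connectedness is used only to preserve the order.

\section{The integer $d$ and the reduction to Lie groups}\label{sec:d}

We use the following standard facts.
\begin{enumerate}
\item[(F1)] For a locally compact group $G$ the quotient $G/G_0$ is totally disconnected. In a totally disconnected locally compact group the compact open subgroups form a base of neighborhoods of $e$ (van Dantzig).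
\item[(F2)] If $G/G_0$ is compact, then $G$ has a compact normal subgroup $N$ with $G/N$ a Lie group (Gleason--Yamabe).
\item[(F3)] In a connected Lie group $L$ the maximal compact subgroups $K$ are connected and conjugate, every compact subgroup lies in one of them, and $L$ is homeomorphic to $K\times\mathbb R^{d(L)}$ (Cartan--Malcev--Iwasawa--Mostow).
\item[(F4)] A compact connected Lie group $K$ is rationally homotopy equivalent to a product $\prod S^{n_i}$ of odd spheres with $\sum n_i=\dim K$; so $\dim_{\mathbb Q}\pi_j(K)\otimes\mathbb Q$ is the number of $i$ with $n_i=j$ (Hopf--Serre).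
\end{enumerate}
The difficulty in proving that $d$ is additive is to compare maximal compact subgroups of a group, a subgroup and a quotient. Facts (F3) and (F4) remove it by making $d$ a topological invariant: for a connected Lie group $L$, $\pi_j(L)\otimes\mathbb Q=0$ for even $j\ge2$, and
\begin{equation}\label{eq:dtop}
d(L)=\dim L-\sum_{j\ge1}j\,\dim_{\mathbb Q}\pi_j(L)\otimes\mathbb Q .
\end{equation}
In particular,
\begin{equation}\label{eq:dprod}
L\ \text{homeomorphic to}\ K'\times\mathbb R^m,\ \ K'\ \text{a compact connected Lie group}\ \Longrightarrow\ d(L)=m .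
\end{equation}
We also use twice that for compact normal $N\subset G$ the map $G\to G/N$ is closed. Hence for a closed subgroup $M$ the group $MN/N$ is closed in $G/N$, and the continuous bijection $M/(M\cap N)\to MN/N$ is closed, so it is an isomorphism of topological groups.

\begin{lemma}\label{lem:d}
\begin{enumerate}
\item[(a)] If $M$ is a closed connected normal subgroup of a connected Lie group $L$, then $d(L)=d(M)+d(L/M)$.
\item[(b)] If $N$ is a compact normal subgroup of a connected Lie group $L$, then $d(L/N)=d(L)$. Hence $d$ is well defined for connected locally compact groups.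
\item[(c)] If $M$ is a closed connected normal subgroup of a connected locally compact group $C$, then $d(C)=d(M)+d(C/M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Tensor the exact homotopy sequence of the bundle $M\to L\to L/M$ with $\mathbb Q$. For odd $j$ the term $\pi_{j+1}(L/M)\otimes\mathbb Q$ vanishes; so does $\pi_{j-1}(M)\otimes\mathbb Q$ for $j\ge3$; and for $j=1$ the map $\pi_1(L)\to\pi_1(L/M)$ is onto because $M$ is connected. So $0\to\pi_j(M)\otimes\mathbb Q\to\pi_j(L)\otimes\mathbb Q\to\pi_j(L/M)\otimes\mathbb Q\to0$ is exact for odd $j$, and both terms of \eqref{eq:dtop} are additive.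

(b) By (F3), $N$ lies in a maximal compact subgroup $K$. A compact subgroup of $L/N$ containing $K/N$ has compact preimage containing $K$, hence equal to $K$. So $K/N$ is maximal compact in $L/N$, and $\dim L/N-\dim K/N=\dim L-\dim K$. If $C/N_1$ and $C/N_2$ are Lie quotients of a connected group $C$ by compact normal subgroups, then $C/N_1N_2$ is the quotient of $C/N_i$ by the compact normal subgroup $N_1N_2/N_i$, so $d(C/N_1)=d(C/N_1N_2)=d(C/N_2)$.

(c) Let $N\subset C$ be compact normal with $C/N$ a Lie group. Then $MN/N\cong M/(M\cap N)$ is a closed connected normal subgroup of $C/N$, hence a Lie group, and $d(M)=d(MN/N)$. The Lie group $(C/N)/(MN/N)\cong C/MN$ is also the quotient of $C/M$ by $MN/M$, which is compact as the image of $N$; so $d(C/M)=d(C/MN)$. Apply (a) to $MN/N\subset C/N$.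
\end{proof}

For $\mathbb Z\subset\mathbb R$ the map $\pi_1(\mathbb R)\to\pi_1(\mathbb T)$ is not onto, and additivity fails.

\begin{lemma}\label{lem:reduce}
Every locally compact group $G$ has an open subgroup $G_1\supset G_0$ with $G_1/G_0$ compact and a compact normal subgroup $C$ of $G_0$ such that $L=G_0/C$ is a connected Lie group with $Y(G)=Y(L)$ and $d(G)=d(L)$.
\end{lemma}

\begin{proof}
Let $G_1$ be the preimage of a compact open subgroup of $G/G_0$, given by (F1). Its identity component is $G_0$. By (F2) there is a compact normal $N\subset G_1$ with $G_1/N$ a Lie group. The subgroup $G_0N/N$ is closed, connected and normal in $G_1/N$, and the quotient $G_1/G_0N$ is a Lie group. It is also a quotient of $G_1/G_0$, so by (F1) it has a base of neighborhoods of $e$ consisting of open subgroups. Each of these contains the identity component, which is therefore trivial; so the Lie group $G_1/G_0N$ is discrete, and $G_0N/N$ is open in $G_1/N$. Put $C=G_0\cap N$, so that $L=G_0/C\cong G_0N/N$ and $d(G)=d(L)$ by definition. Lemmas~\ref{lem:open} and~\ref{lem:normal}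 give $Y(G)=Y(G_1)=Y(G_1/N)=Y(L)$.
\end{proof}

\section{The upper bound for connected Lie groups}\label{sec:upper}

\begin{proposition}\label{prop:upper}
Every connected Lie group $G$ satisfies
\begin{equation}\label{eq:upper}
Y(G)\le Y_*^{\,d(G)} .
\end{equation}
\end{proposition}

The proof fills this section. We use Weyl's theorem: a connected Lie group whose Lie algebra has negative definite Killing form is compact.

\subsection{Reduction to simple Lie algebras}\label{sub:simple}

By Lemmas~\ref{lem:normal} and~\ref{lem:d}(a), if \eqref{eq:upper} holds for a closed connected normal subgroup $M$ and for $G/M$, then it holds for $G$. It holds for $\mathbb R$ by Corollary~\ref{cor:line}, and for compact $G$, where $d=0$. By induction on $a$ it holds for $\mathbb R^a$, and then for $\mathbb R^a\times\mathbb T^b$, that is, for every connected abelian Lie group.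

\emph{Solvable groups.} Induct on $\dim G$. The last nonzero term of the derived series of $\mathfrak g$ is an abelian ideal. The closure of its analytic subgroup is a closed connected abelian normal subgroup of positive dimension, and the quotient is solvable of smaller dimension.

\emph{Semisimple groups.} The radical of $G$ is closed, connected, normal and solvable, with semisimple quotient; so we may assume $\mathfrak g$ semisimple. Suppose $\mathfrak g=\mathfrak s_1\oplus\mathfrak s'$ with $\mathfrak s_1$ a simple ideal and $\mathfrak s'\ne0$ an ideal. The set of $g$ with $\operatorname{Ad}(g)=1$ on $\mathfrak s'$ is a closed normal subgroup; its Lie algebra is the centralizer of $\mathfrak s'$, which is $\mathfrak s_1$ since $\mathfrak s'$ has no center. Its identity component is closed, connected and normal, and the quotient has Lie algebra $\mathfrak s'$. By induction on the number of simple ideals we may assume $\mathfrak g$ simple. If the Killing form is negative definite, $G$ is compact. So let $\mathfrak g$ be simple and noncompact. A connected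 semisimple group is unimodular, since the differential of $\log\Delta$ vanishes on $[\mathfrak g,\mathfrak g]=\mathfrak g$.

\subsection{Restricted roots and the Iwasawa decomposition}\label{sub:iwasawa}

Let $B$ be the Killing form and $\theta$ a Cartan involution: an involutive automorphism of $\mathfrak g$ such that $B_\theta(X,Y)=-B(X,\theta Y)$ is a positive definite inner product. Let $\mathfrak g=\mathfrak k\oplus\mathfrak p$ be the decomposition into eigenspaces for $+1$ and $-1$. Then $B<0$ on $\mathfrak k$, $B>0$ on $\mathfrak p$, $B(\mathfrak k,\mathfrak p)=0$, and $\mathfrak p\ne0$. Let $\mathfrak a\subset\mathfrak p$ be maximal abelian and $\mathfrak m$ the centralizer of $\mathfrak a$ in $\mathfrak k$. For $\mu\in\mathfrak a^*$ let $\mathfrak g_\mu=\{X:[\xi,X]=\mu(\xi)X\ \text{for all}\ \xi\in\mathfrak a\}$; the \emph{roots} are the $\mu\ne0$ with $\mathfrak g_\mu\ne0$. Then $\mathfrak g$ is the direct sum of $\mathfrak g_0=\mathfrak m\oplus\mathfrak a$ and the root spaces, $[\mathfrak g_\mu,\mathfrak g_\nu]\subset\mathfrak g_{\mu+\nu}$,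 $\theta\mathfrak g_\mu=\mathfrak g_{-\mu}$, and $B$ pairs $\mathfrak g_\mu$ and $\mathfrak g_{-\mu}$ nondegenerately. Fix a system $\Sigma^+$ of positive roots. A positive root is \emph{simple} if it is not a sum of two positive roots. The simple roots are linearly independent, and every root is an integer combination of them with all coefficients $\ge0$ (positive roots) or all $\le0$; the sum of the coefficients is the \emph{height}. Let $\mathfrak n=\bigoplus_{\mu\in\Sigma^+}\mathfrak g_\mu$. Decomposing $U\in\mathfrak k$ into root components and using $\theta U=U$ gives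
\begin{equation}\label{eq:k}
\mathfrak k=\mathfrak m\oplus\{Z+\theta Z:Z\in\mathfrak n\}.
\end{equation}

Let $K_*,A,N$ be the analytic subgroups of $\mathfrak k,\mathfrak a,\mathfrak n$. The Iwasawa decomposition, valid for every connected semisimple Lie group, also with infinite center, says that $K_*$ is closed, that $\exp:\mathfrak a\to A$ and $\exp:\mathfrak n\to N$ are diffeomorphisms, and that multiplication $K_*\times A\times N\to G$ is a diffeomorphism. The group $AN$ is closed, solvable and homeomorphic to $\mathbb R^m$, where $m=\dim AN$. So $Y(AN)\le Y_*^m$ by \eqref{eq:dprod} and the solvable case.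

\emph{If $K_*$ is compact}, then $d(G)=m$ by \eqref{eq:dprod}, and Lemma~\ref{lem:factor}(i) with $P=K_*$, $H=AN$ gives \eqref{eq:upper}.

\subsection{The universal cover of $SL(2,\mathbb R)$}\label{sub:sl2}

Let $e_+,h,e_-$ be the standard basis of $\mathfrak{sl}(2,\mathbb R)$, with $[h,e_\pm]=\pm2e_\pm$ and $[e_+,e_-]=h$. For $\theta X=-X^{\top}$ we have $\mathfrak k=\mathbb R(e_+-e_-)$, $\mathfrak a=\mathbb Rh$, $\mathfrak n=\mathbb Re_+$. Let $S=\widetilde{SL}(2,\mathbb R)$. It is simply connected and homeomorphic to $K_*\times\mathbb R^2$, so the one-dimensional group $K_*$ is simply connected and $t\mapsto\exp t(e_+-e_-)$ is an isomorphism $\mathbb R\to K_*$. Thus $S$ is homeomorphic to $\mathbb R^3$ and $d(S)=3$. Lemma~\ref{lem:factor}(ii) with $P=K_*$, $H=AN$ gives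
\begin{equation}\label{eq:S}
Y(S)\le Y_*\,Y(AN)\le Y_*^3 .
\end{equation}
For $SL(2,\mathbb R)$ itself $K_*=SO(2)$, the space $G/AN$ is the circle of rays in $\mathbb R^2$, and $d=2$; by Proposition~\ref{prop:lower} the bound $Y_*^2$ cannot be improved. So the conclusion of Lemma~\ref{lem:factor}(ii) depends on $P$ being a line and not a circle.

\subsection{The group $K_*$ when it is not compact}\label{sub:K}

From now on $K_*$ is not compact. The form $-B$ is an invariant inner product on $\mathfrak k$, so $\mathfrak k=\mathfrak z\oplus[\mathfrak k,\mathfrak k]$, where $\mathfrak z$ is the center of $\mathfrak k$ and $[\mathfrak k,\mathfrak k]$ is zero or has negative definite Killing form. By Weyl's theorem $\mathfrak z\ne0$, and the analytic subgroup $K_1$ of $[\mathfrak k,\mathfrak k]$ is compact. It is normal in $K_*$.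

\begin{lemma}\label{lem:center}
$\dim\mathfrak z=1$.
\end{lemma}

\begin{proof}
First, $\mathfrak p$ is an irreducible $\mathfrak k$-module. Let $0\ne\mathfrak p'\subset\mathfrak p$ be $\mathfrak k$-invariant and let $\mathfrak p''$ be its $B$-orthogonal complement in $\mathfrak p$, which is also invariant. For $X'\in\mathfrak p'$, $X''\in\mathfrak p''$, $U\in\mathfrak k$ we have $B([X',X''],U)=B(X',[X'',U])=0$; as $[X',X'']\in\mathfrak k$, this gives $[\mathfrak p',\mathfrak p'']=0$, and by the Jacobi identity $[\mathfrak p'',[\mathfrak p',\mathfrak p']]=0$. The space $\mathfrak p'+[\mathfrak p',\mathfrak p']$ is stable under $\mathfrak k$, stable under $\mathfrak p'$ because $[\mathfrak p',\mathfrak p']\subset\mathfrak k$, and killed by $\mathfrak p''$. It is a nonzero ideal, hence all of $\mathfrak g$, and $\mathfrak p'=\mathfrak p$.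

Consequently a $B$-symmetric operator on $\mathfrak p$ commuting with $\mathfrak k$ is a scalar, since each eigenspace is invariant. For $U\in\mathfrak z$ let $R_U=\operatorname{ad}U|_{\mathfrak p}$. These operators are $B$-skew and commute with $\mathfrak k$ and with each other, and $R_U=0$ forces $U$ to be central in $\mathfrak g$, so $U=0$. Let $U_1,U_2\in\mathfrak z$, $U_1\ne0$. The products $R_{U_1}^2$ and $R_{U_1}R_{U_2}$ are symmetric, hence scalars $-\omega$ and $\mu$, with $\omega>0$ because $R_{U_1}$ is skew and nonzero. Then $R_{U_1}\big(R_{U_2}+\frac\mu\omega R_{U_1}\big)=0$ and $R_{U_1}$ is invertible, so $U_2=-\frac\mu\omega U_1$.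
\end{proof}

The group $K_*/K_1$ is connected, one-dimensional and noncompact, so there is a continuous homomorphism $\pi:K_*\to\mathbb R$, onto, with kernel $K_1$. Its differential $\chi:\mathfrak k\to\mathbb R$ is nonzero with kernel $[\mathfrak k,\mathfrak k]$. Let $E\in\mathfrak k$ with $\chi(E)\ne0$. As $\pi(\exp tE)=t\chi(E)$, the map $\iota(\tau)=\exp(\tau E/\chi(E))$ is a continuous section of $\pi$. So $D=\exp\mathbb RE=\{k:\iota\pi(k)=k\}$ is a closed subgroup, $t\mapsto\exp tE$ is an isomorphism $\mathbb R\to D$, and $K_1\times D\to K_*$ is a homeomorphism with inverse $k\mapsto(k\,\iota\pi(k)^{-1},\iota\pi(k))$. Therefore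
\begin{equation}\label{eq:KDAN}
K_1\times D\times A\times N\to G\ \text{ is a homeomorphism, and }\ d(G)=m+1 .
\end{equation}
Suppose that for some such $E$
\begin{equation}\label{eq:goal}
H=DAN\ \text{ is a subgroup of }G\ \text{ and }\ Y(H)\le Y_*^{\,m+1}.
\end{equation}
By \eqref{eq:KDAN}, $H$ is closed and $K_1\times H\to G$ is a homeomorphism, so Lemma~\ref{lem:factor}(i) with $P=K_1$ gives \eqref{eq:upper}. It remains to choose $E$ so that \eqref{eq:goal} holds.

\emph{If $\chi\ne0$ on $\mathfrak m$}, take $E\in\mathfrak m$ with $\chi(E)\ne0$. Then $\operatorname{ad}E$ kills $\mathfrak a$ and preserves each root space, so $D$ centralizes $A$ and normalizes $N$, and $H$ is a subgroup. It is closed and homeomorphic to $\mathbb R^{m+1}$, so its Lie algebra is $\mathbb RE\oplus\mathfrak a\oplus\mathfrak n$, whose derived algebra lies in $\mathfrak n$. Thus $H$ is solvable with $d(H)=m+1$, and \eqref{eq:goal} holds.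

If $\chi=0$ on $\mathfrak m$, as for $\mathfrak{sl}(2,\mathbb R)$ where $\mathfrak m=0$, we look for $E=X+\theta X$ with $X$ in a simple root space, hoping that $E$, $\mathfrak a$ and $\mathfrak n$ span a subalgebra that is an extension of $\mathfrak{sl}(2,\mathbb R)$ by solvable pieces.

\subsection{A root $\mathfrak{sl}_2$ on which $\chi$ does not vanish}\label{sub:root}

Let $\xi_\lambda\in\mathfrak a$ be dual to $\lambda\in\mathfrak a^*$ under $B$, and $\langle\mu,\lambda\rangle=\mu(\xi_\lambda)$. For $X,Y\in\mathfrak g_\lambda$ and $\xi\in\mathfrak a$,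
\begin{equation}\label{eq:pair}
B([X,\theta Y],\xi)=B(X,[\theta Y,\xi])=-\lambda(\xi)\,B_\theta(X,Y).
\end{equation}
Let $0\ne X\in\mathfrak g_\lambda$, $\lambda$ a root. The element $[X,\theta X]\in\mathfrak g_0$ changes sign under $\theta$, so it lies in $\mathfrak a$, and \eqref{eq:pair} gives $[X,-\theta X]=B_\theta(X,X)\xi_\lambda$. Rescale $X$ so that $B_\theta(X,X)\langle\lambda,\lambda\rangle=2$. Then $e_+=X$, $e_-=-\theta X$, $h=[e_+,e_-]\in\mathfrak a$ satisfy the relations of $\mathfrak{sl}(2,\mathbb R)$, and $h$ acts on $\mathfrak g_\mu$ by the weight $2\langle\mu,\lambda\rangle/\langle\lambda,\lambda\rangle$. We call $(e_+,h,e_-)$ the triple of $X$. In a finite-dimensional $\mathfrak{sl}_2$-module, here $\mathfrak g$: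
\begin{enumerate}
\item[(S1)] a nonzero vector of weight $w$ killed by $e_-$ has $w\le0$;
\item[(S2)] $e_+^2$ is injective on the vectors of weight $-2$;
\item[(S3)] if $v\ne0$ has weight $w$ and $e_+v=0$, then $e_-^jv\ne0$ for $0\le j\le w$, and $e_+e_-^jv=j(w-j+1)e_-^{j-1}v$.
\end{enumerate}

\begin{lemma}\label{lem:generate}
If $\mu\in\Sigma^+$ is not simple, then $\mathfrak g_\mu=\sum_\lambda[\mathfrak g_\lambda,\mathfrak g_{\mu-\lambda}]$, the sum being over the simple roots $\lambda$.
\end{lemma}

\begin{proof}
Let $Z\in\mathfrak g_\mu$ be $B_\theta$-orthogonal to the right side. For $\lambda$ simple, $X\in\mathfrak g_\lambda$ and $Y\in\mathfrak g_{\mu-\lambda}$ we have $B([\theta Z,X],Y)=B(\theta Z,[X,Y])=0$. Since $[\theta Z,X]\in\mathfrak g_{\lambda-\mu}$, which $B$ pairs nondegenerately with $\mathfrak g_{\mu-\lambda}$, we get $[\theta Z,X]=0$, and applying $\theta$, $[\theta X,Z]=0$. As $\mu$ is a nonnegative combination of simple roots and $\langle\mu,\mu\rangle>0$, some simple $\lambda$ has $\langle\mu,\lambda\rangle>0$. For the triple of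 any $0\ne X\in\mathfrak g_\lambda$, the vector $Z$ has positive weight and is killed by $e_-$. By (S1), $Z=0$.
\end{proof}

\begin{lemma}\label{lem:root}
Suppose $\chi=0$ on $\mathfrak m$. Then there are a simple root $\lambda$ and $X\in\mathfrak g_\lambda$ such that $\chi(X+\theta X)\ne0$, $\mathfrak g_\lambda=\mathbb RX$, and $k\lambda$ is not a root for any integer $k\ge2$.
\end{lemma}

\begin{proof}
\emph{Step 1: $\chi(X+\theta X)\ne0$ for some $X$ in a simple root space.} Suppose not. We show by induction on the height of $\mu\in\Sigma^+$ that $\chi(Z+\theta Z)=0$ for $Z\in\mathfrak g_\mu$; with \eqref{eq:k} this gives $\chi=0$, which is false. Let $\mu$ be nonsimple. By Lemma~\ref{lem:generate} we may take $Z=[X,Y]$ with $X\in\mathfrak g_\lambda$, $\lambda$ simple, and $Y\in\mathfrak g_\nu$, $\nu=\mu-\lambda$ a root. The root $\nu$ is positive, for otherwise $\lambda=\mu+(-\nu)$ would be a sum of two positive roots. We have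
\[
[X+\theta X,\,Y+\theta Y]=(Z+\theta Z)+(W+\theta W),\qquad W=[X,\theta Y]\in\mathfrak g_{\lambda-\nu},
\]
and $\chi$ kills the left side, which lies in $[\mathfrak k,\mathfrak k]$. It remains to see that $\chi(W+\theta W)=0$. If $\lambda=\nu$, then $W+\theta W\in\mathfrak k\cap\mathfrak g_0=\mathfrak m$. If $\lambda-\nu$ is a root, it is negative, since $\lambda=\nu+(\lambda-\nu)$; then $\theta W\in\mathfrak g_{\nu-\lambda}$, a positive root of height two less than that of $\mu$, and the induction hypothesis applies to $\theta W$. Otherwise $W=0$.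

\emph{Step 2: $X$ may be taken with $[\mathfrak m,X]=0$.} For $M\in\mathfrak m$ the map $\operatorname{ad}M$ preserves $\mathfrak g_\lambda$ and is $B_\theta$-skew, since it is $B$-skew and commutes with $\theta$. So the orthogonal complement of $[\mathfrak m,\mathfrak g_\lambda]$ in $\mathfrak g_\lambda$ is the space of vectors killed by $\mathfrak m$. For $Y\in\mathfrak g_\lambda$ we have $[M,Y]+\theta[M,Y]=[M,Y+\theta Y]\in[\mathfrak k,\mathfrak k]$. So replacing $X$ by its component killed by $\mathfrak m$ does not change $\chi(X+\theta X)$. Rescale $X$ and let $(e_+,h,e_-)$ be its triple; $\mathfrak g_{k\lambda}$ has weight $2k$.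

\emph{Step 3: $\mathfrak g_\lambda=\mathbb RX$.} Let $Y\in\mathfrak g_\lambda$ with $B_\theta(X,Y)=0$. By \eqref{eq:pair}, $[X,\theta Y]\in\mathfrak g_0=\mathfrak m\oplus\mathfrak a$ is $B$-orthogonal to $\mathfrak a$. Since $B(\mathfrak m,\mathfrak a)=0$ and $B>0$ on $\mathfrak a$, it lies in $\mathfrak m$, and Step 2 gives $[X,[X,\theta Y]]=0$. As $\theta Y$ has weight $-2$, (S2) gives $Y=0$.

\emph{Step 4: $k\lambda$ is not a root for $k\ge2$.} Otherwise let $k\ge2$ be maximal with $\mathfrak g_{k\lambda}\ne0$, and take $0\ne Z\in\mathfrak g_{k\lambda}$. Then $[e_+,Z]=0$ and $Z$ has weight $2k$. By (S3), $Z'=(\operatorname{ad}e_-)^{k-1}Z$ satisfies $[e_+,Z']=(k-1)(k+2)(\operatorname{ad}e_-)^{k-2}Z\ne0$. But $Z'\in\mathfrak g_\lambda=\mathbb Re_+$, so $[e_+,Z']=0$.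
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:upper}}

Let $\chi=0$ on $\mathfrak m$, take $\lambda$ and $X$ from Lemma~\ref{lem:root} with triple $(e_+,h,e_-)$, and put $E=e_+-e_-=X+\theta X$, so $\chi(E)\ne0$. Let
\[
\mathfrak l=\mathbb Re_+\oplus\mathbb Rh\oplus\mathbb Re_-,\qquad\mathfrak a'=\ker\lambda\subset\mathfrak a,\qquad\mathfrak n'=\bigoplus_{\mu\in\Sigma^+\setminus\{\lambda\}}\mathfrak g_\mu .
\]
Since no $k\lambda$ with $k\ge2$ is a root, $\Sigma^+\setminus\{\lambda\}$ consists of the roots with a positive coefficient on some simple root other than $\lambda$. Adding $\pm\lambda$ or a positive root to such a root gives a nonzero form with the same property. Hence $\mathfrak n'$ is an ideal of $\mathfrak n$ and is normalized by $\mathfrak l$ and by $\mathfrak a$. The space $\mathfrak a'$ commutes with $\mathfrak l$, and $\mathfrak a=\mathbb Rh\oplus\mathfrak a'$ because $\lambda(h)=2$. Since $\mathfrak g_\lambda=\mathbb Re_+$, we have $\mathfrak n=\mathbb Re_+\oplus\mathfrak n'$.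

Put $A'=\exp\mathfrak a'$ and $N'=\exp\mathfrak n'$. As $N$ is nilpotent and $\exp:\mathfrak n\to N$ is a diffeomorphism, $N'$ is a closed normal subgroup of $N$ homeomorphic to $\mathfrak n'$, and $\exp(te_+)\in N'$ only for $t=0$. The connected one-dimensional group $N/N'$ is the image of $\exp\mathbb Re_+$, so $N=\exp(\mathbb Re_+)N'$.

Let $\phi:S\to G$ be the homomorphism whose differential is the inclusion $\mathfrak{sl}(2,\mathbb R)\cong\mathfrak l\subset\mathfrak g$. By Section~\ref{sub:sl2} every element of $S$ is $\exp(t(e_+-e_-))\exp(sh)\exp(ue_+)$ with real $t,s,u$, so $\phi(S)=D\exp(\mathbb Rh)\exp(\mathbb Re_+)$. The group $A'$ commutes with $\phi(S)$, and both normalize $N'$. So $\phi(S)A'N'$ is a subgroup, and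
\[
\phi(S)A'N'=D\,\exp(\mathbb Rh)A'\,\exp(\mathbb Re_+)N'=DAN=H .
\]
Thus $H$ is a subgroup, closed by \eqref{eq:KDAN}, and $N'$ is closed and normal in $H$. The map $S\times A'\to H/N'$, $(\sigma,a')\mapsto\phi(\sigma)a'N'$, is a continuous homomorphism and is onto. It is injective. Indeed, if $\phi(\sigma)a'=\exp(tE)\cdot\exp(sh)a'\cdot\exp(ue_+)$ lies in $N'\subset N$, uniqueness in the Iwasawa decomposition of $G$ gives $\exp(tE)=e$, $\exp(sh)a'=e$ and $\exp(ue_+)\in N'$. Hence $t=0$, because $t\mapsto\exp tE$ is injective (this is where $\chi(E)\ne0$ enters); $s=0$ and $a'=e$; and $u=0$. A continuous bijective homomorphism from a $\sigma$-compact locally compact group onto a locally compact group is a homeomorphism (open mapping theorem), so $H/N'\cong S\times A'$. By Lemma~\ref{lem:normal} twice, the solvable case and \eqref{eq:S},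
\[
Y(H)\le Y(N')\,Y(S)\,Y(A')\le Y_*^{(\dim N-1)+3+(\dim A-1)}=Y_*^{\,m+1}.
\]
This is \eqref{eq:goal}, and Proposition~\ref{prop:upper} is proved.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:endpoint} treats the exponents that are not interior. For interior exponents, Lemma~\ref{lem:reduce} gives a connected Lie group $L$ with $Y(G)=Y(L)$ and $d(G)=d(L)$, and Propositions~\ref{prop:lower} and~\ref{prop:upper} give $Y(L)=Y_*^{d(L)}$. Corollary~\ref{cor:line} gives $Y(\mathbb R)=Y_*<1$.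
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:semidirect}]
If the exponents are not interior, all three constants are $1$. Let them be interior and $G=X\rtimes A$. As a space $G=X\times A$, so $G_0=X_0\times A_0$. Conjugating $(x,e)$ by $(y,b)$ gives $(y\tau_b(x)y^{-1},e)$, and automorphisms of $X$ preserve $X_0$; so $X_0$ is a closed connected normal subgroup of $G_0$. The projection $G_0\to A_0$ is a continuous open homomorphism onto $A_0$ with kernel $X_0$, so $G_0/X_0\cong A_0$. Lemma~\ref{lem:d}(c) gives $d(G)=d(X)+d(A)$, and by Theorem~\ref{thm:main}, $Y(G)=Y_*^{d(X)+d(A)}=Y(X)Y(A)$.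
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complements}]
(a) A connected subgroup $N$ lies in $G_0$. The subgroup $G_0/N$ of $G/N$ is connected, and the quotient $(G/N)/(G_0/N)\cong G/G_0$ is totally disconnected by (F1); so $(G/N)_0=G_0/N$. Lemma~\ref{lem:d}(c) gives $d(G)=d(N)+d(G/N)$, and Theorem~\ref{thm:main} applies.

(b) The inequality for $Y$ is Lemma~\ref{lem:normal}. By Theorem~\ref{thm:main} it reads $Y_*^{d(G)}\le Y_*^{d(N)+d(G/N)}$ with $0<Y_*<1$, which gives the inequality for $d$ and the statement on equality. For $\mathbb Z\subset\mathbb R$, $d(\mathbb R)=1$ and $d(\mathbb Z)=d(\mathbb T)=0$.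

(c) Let $G_1$, $C$, $L=G_0/C$ be as in Lemma~\ref{lem:reduce}. By Theorem~\ref{thm:main}, $Y(G)=1$ if and only if $d(L)=0$, which by (F3) holds if and only if $L$ is compact, that is, if and only if $G_0$ is compact. If $G_0$ is compact, then $G_1$ is a compact open subgroup. Conversely, a compact open subgroup is open and closed, so it contains the closed subgroup $G_0$, which is then compact.
\end{proof}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://escholarship.org/\allowbreak content/\allowbreak qt6hh6z182/\allowbreak qt6hh6z182.pdf?t=rgggzx}, doi:10.1007/bf01405012.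

\end{thebibliography}
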